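\title{The threshold constant for the collapse of the random triangular group}

\begin{abstract}
Let $\Gamma(n,p)$ be the group on $n$ generators whose relators are obtained by including each cyclically reduced word of length three independently with probability $p$. A theorem of Antoniuk, Friedgut and \L uczak says that the triviality of $\Gamma(n,p)$ has a sharp threshold $c(n)\,n^{-3/2}$, but gives only the existence of the function $c(n)$. We prove that $c(n)$ converges, and that the limit is
$$c^*=\frac1{96\cos^{3/2}(2\pi/9)}\approx0.01554 .$$
The constant equals $1/(12\sqrt2\,\gamma)$, where $\gamma$ is the exponential growth rate of the number of rooted triangulations of the sphere in which every face has three distinct edges. Above $c^*$, discs cut from such triangulations force enough equalities between generators to start a collapse. Below $c^*$, we reduce a minimal van Kampen diagram to a small region, and the relators of that region to an almost planar surface, which can be counted with the correct exponential rate.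
\end{abstract}

\section{Introduction}

\subsection{The model and the question}

Let $S=\{s_1,\dots,s_n\}$ be a set of $n$ generators and $L=S\cup S^{-1}$ the set of $N=2n$ \emph{letters}. For a letter $a$ let $\operatorname{gen}(a)\in S$ be the underlying generator. A word $xyz$ of three letters is \emph{cyclically reduced} if $y\ne x^{-1}$, $z\ne y^{-1}$ and $x\ne z^{-1}$. Let $R$ be a random set of words containing each cyclically reduced word of length three independently with probability $p=p(n)$, let $\Gamma(n,p)=\langle S\mid R\rangle$, and let $h(n,p)$ be the probability that $\Gamma(n,p)$ is the trivial group. The function $h$ is nondecreasing in $p$: attach independent uniform variables $U_w\in[0,1]$ to the words and put $w\in R$ when $U_w\le p$; then $R$ grows with $p$, and adding relators preserves triviality.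

\begin{theorem}[Antoniuk, Friedgut, \L uczak \cite{AFL}]\label{thm:sharp}
There is a function $c(n)$ such that for every $\epsilon>0$,
$$\lim_{n\to\infty}h\big(n,(1-\epsilon)c(n)n^{-3/2}\big)=0\qquad\text{and}\qquad\lim_{n\to\infty}h\big(n,(1+\epsilon)c(n)n^{-3/2}\big)=1 .$$
\end{theorem}

It is also known that $\limsup_n c(n)$ is finite. Theorem~\ref{thm:sharp} says nothing about $c(n)$ apart from its existence. The function is determined up to a factor $1+o(1)$, so the following question, which comes from \cite{STF}, does not depend on the choice: \emph{does $c(n)$ converge to a positive constant?} We show that it does, and we compute the constant.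

\subsection{The result}

A \emph{map} is a finite connected graph, with loops and multiple edges allowed, embedded in the oriented sphere and considered up to orientation-preserving homeomorphism. Its \emph{faces} are the components of the complement; each is an open disc bounded by a closed walk. A map is \emph{rooted} if one directed edge is marked, and it is a \emph{triangulation} if every face is bounded by a walk of length three. Let $\mathcal T_k$ be the set of rooted triangulations with $k$ faces \emph{in which every face is incident to three distinct edges}, and put
$$\tau_k=|\mathcal T_k|,\qquad\gamma=\limsup_{k\to\infty}\tau_k^{1/k},\qquad c^*=\frac1{12\sqrt2\,\gamma}.$$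
We have $\tau_k=0$ for odd $k$, and $1\le\gamma\le64$ by Lemma~\ref{lem:gamma} below, so $0<c^*<\infty$.

\begin{theorem}\label{thm:main}
\begin{itemize}
\item[(a)] If $c>c^*$, then $\liminf_n h(n,cn^{-3/2})>0$.
\item[(b)] If $c<c^*$, then $\limsup_n h(n,cn^{-3/2})<1$.
\item[(c)] Consequently $c(n)\to c^*$, and $h(n,cn^{-3/2})$ tends to $0$ for $c<c^*$ and to $1$ for $c>c^*$.
\item[(d)] $\gamma^2=32\cos^3(2\pi/9)$, so that $c^*=\dfrac1{96\cos^{3/2}(2\pi/9)}\approx0.01554$.
\end{itemize}
\end{theorem}

The convergence of $c(n)$ uses only (a), (b), Theorem~\ref{thm:sharp} and $0<\gamma<\infty$. An exact enumeration formula for maps enters only in (d).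

\subsection{Where the constant comes from}\label{sec:heur}

A word, its cyclic rotations and their inverses impose the same relation. A \emph{triangle} is a class, under rotation and inversion, of cyclically reduced words of length three that are not cubes $x^3$. Each class has exactly six words. Indeed, the three rotations of $w$ are distinct because $w$ is not a cube; and no rotation of $w^{-1}$ is a rotation of $w$, because $w$ and $w^{-1}$ have opposite images in the abelianization $\mathbb Z^n$, and the image of $w$ is nonzero since its exponent sum is odd. A triangle is \emph{present} if one of its words lies in $R$. Presences of distinct triangles are independent, with probability $\hat p=1-(1-p)^6$; thus $\hat p\le6p$, and $\hat p\sim6p$ as $p\to0$. For $p=cn^{-3/2}$,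
\begin{equation}\label{eq:weight}
N^{3/2}\cdot6p=12\sqrt2\,c .
\end{equation}

\begin{example}\label{ex:two}
Let $a,b,x,y$ be letters with four different underlying generators. If the triangles of $abx^{-1}$ and $aby^{-1}$ are both present, then $x=ab=y$ in the group. There are about $N^4$ quadruples, and each succeeds with probability $\hat p^2$, so by \eqref{eq:weight} the expected number of successes is asymptotic to $N^4(6p)^2=(12\sqrt2\,c)^2N$. On average a letter is thus identified with $(12\sqrt2\,c)^2$ others by this mechanism. The scale $p\asymp n^{-3/2}$ is the one at which this number is a constant. Geometrically the two triangles form a disc with two boundary edges (Figure~\ref{fig:discs}, left), and gluing these two edges together gives an element of $\mathcal T_2$.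
\end{example}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.2]
\fill (0,-1.2) circle (1.5pt) (0,0) circle (1.5pt) (0,1.2) circle (1.5pt);
\draw[->,shorten >=2pt] (0,-1.2) -- node[right]{$a$} (0,0);
\draw[->,shorten >=2pt] (0,0) -- node[right]{$b$} (0,1.2);
\draw[->,shorten >=3pt] (0,-1.2) to[bend left=70] node[left]{$x$} (0,1.2);
\draw[->,shorten >=3pt] (0,-1.2) to[bend right=70] node[right]{$y$} (0,1.2);
\draw (4,0) circle (1.2);
\fill (4,-1.2) circle (1.5pt) (4,-0.3) circle (1.5pt) (4,0.6) circle (1.5pt);
\draw (4,-1.2) to[bend left=65] node[left]{$e_1$} (4,0.6);
\draw (4,-1.2) to[bend right=65] node[right]{$e_2$} (4,0.6);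
\draw (4,-1.2) -- (4,0.6);
\node at (4.17,-0.62) {$e_3$};
\node at (4.17,0.08) {$e_4$};
\node at (4,1.4) {$o$};
\end{tikzpicture}
\caption{Left: two triangles reading $abx^{-1}$ and $aby^{-1}$ form a disc with two boundary edges, which forces $x=y$. Right: a disc bounded by a single loop $o$, divided into three triangles $(o,e_1,e_2)$, $(e_1,e_3,e_4)$, $(e_2,e_3,e_4)$, each with three distinct edges.}\label{fig:discs}
\end{figure}

Conversely, cut a triangulation $T\in\mathcal T_k$ open along its root edge, assumed not to be a loop. The result is a disc with $k$ triangles, $\frac{3k}2+1$ edges and two boundary edges. Label its edges by letters. The expected number of labelings for which all $k$ triangles are present is about $N^{3k/2+1}(6p)^k=(12\sqrt2\,c)^kN$, and each of them forces an equality between two letters. Up to factors polynomial in $k$, a letter therefore has on average $\sum_k\tau_k(12\sqrt2\,c)^k$ partners. Chains of equalities are already counted here: a disc for $x=y$ and a disc for $y=z$, glued along $y$, form a disc for $x=z$. The series converges when $12\sqrt2\,c\,\gamma<1$ and has unbounded terms when $12\sqrt2\,c\,\gamma>1$, so one guesses that the collapse happens at $c=c^*$.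 The condition on faces in the definition of $\mathcal T_k$ is forced by the model: a face of a map on the sphere that runs twice over an edge does so in opposite directions, so it reads a cyclic word containing $xx^{-1}$, which is never a relator.

For $c>c^*$ this heuristic is made rigorous in Section~\ref{sec:above}, by a second moment computation for one fixed $k$ followed by two rounds of extra random relators.

For $c<c^*$ we must show that $s_1=1$ cannot be derived, and a derivation is a van Kampen diagram, which differs from the discs above in three ways. It can be arbitrarily large. The same triangle can label many of its faces, while it is paid for only once. And the same generator can label many edges, so that the distinct triangles that occur, glued along their common generators, need not form a planar surface. The last point is serious because we need the exact exponential rate $\gamma$: there are $(3i-1)!!$ ways to pair the sides of $i$ numbered triangles and only $i!\,6^i$ ways to renumber them, so surfaces of unrestricted genus are superexponentially many. The proof has four steps. In Section~\ref{sec:surf} we show that collections of triangles forming a surface with small boundary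 and small genus are counted with the planar rate. In Section~\ref{sec:event} we forbid all small collections whose expected number is small. In Section~\ref{sec:regions} we show that a region of a minimal diagram with short boundary contains such a collection, and in Section~\ref{sec:end} we find the region with a planar separator theorem. Section~\ref{sec:value} computes $\gamma$.

An event holds \emph{a.a.s.} if its probability tends to $1$ as $n\to\infty$.

\section{Maps, and the reduction to (a) and (b)}\label{sec:maps}

A \emph{dart} of a map is a directed edge, or equivalently a half-edge (the initial half). We use two standard facts.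

\begin{itemize}
\item[(M1)] \emph{Rigidity.} An automorphism of a map that fixes a dart is the identity. Hence the edges and faces of a rooted map can be numbered, and its edges given reference directions, once and for all. Also, if a map $G$ has $E$ edges and $d$ of its darts form a set invariant under automorphisms, then $G$ has $2E/|\mathrm{Aut}\,G|$ rootings, of which $d/|\mathrm{Aut}\,G|$, a fraction $d/2E$, are at a dart of the set.
\item[(M2)] \emph{Duality.} The dual map has a vertex in each face and an edge across each edge. Duality is a bijection on rooted maps, and an edge is a loop if and only if the dual edge is a bridge. Triangulations with $k$ faces are dual to cubic maps (all degrees $3$) with $k$ vertices, and a face has three distinct edges if and only if there is no loop at the dual vertex. A triangulation with $k$ faces has $3k/2$ edges and, by Euler's formula, $k/2+2$ vertices.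
\end{itemize}

\begin{lemma}\label{lem:gamma}
$1\le\gamma\le64$.
\end{lemma}

\begin{proof}
For even $k\ge4$ the double cone over a cycle of length $k/2$ lies in $\mathcal T_k$, so $\gamma\ge1$. By (M2), $\tau_k$ is at most the number of rooted cubic maps with $k$ vertices. Fix a spanning tree of such a map and walk around it, starting at the root dart: from a dart $d$ of a tree edge pass to the counterclockwise successor of the opposite dart, and from any other dart pass to its own counterclockwise successor. This walk meets each of the $3k$ darts once. For each dart record whether its edge is a tree edge and whether it is the first or the second dart of its edge to be met. The darts of tree edges are matched like parentheses, and so are the other darts, because the other edges are non-crossing chords of the disc complementary to the tree. So the record determines which darts are opposite, and then the rule of the walk determines the counterclockwise successors, that is, the map. Hence $\tau_k\le4^{3k}$.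
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(c) from (a) and (b)]
If $\limsup c(n)>c^*$, there are $c>c^*$, $\epsilon>0$ and a subsequence with $c\le(1-\epsilon)c(n_j)$. By monotonicity and Theorem~\ref{thm:sharp}, $h(n_j,cn_j^{-3/2})\to0$, contradicting (a). If $\liminf c(n)<c^*$, there are $c<c^*$, $\epsilon>0$ and a subsequence with $c\ge(1+\epsilon)c(n_j)$; then $h(n_j,cn_j^{-3/2})\to1$, contradicting (b). So $c(n)\to c^*$. If now $c<c^*$, then $c\le(1-\epsilon)c(n)$ for some $\epsilon>0$ and all large $n$, so $h(n,cn^{-3/2})\to0$; if $c>c^*$, then $c\ge(1+\epsilon)c(n)$ and $h(n,cn^{-3/2})\to1$.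
\end{proof}

Thus Theorem~\ref{thm:sharp} relieves us of proving anything with high probability. This matters in (b), where we shall condition on the absence of configurations whose expected number is of constant order.

\section{Above the threshold}\label{sec:above}

Fix $c>c^*$, choose $c_1\in(c^*,c)$, and put $\varepsilon=c-c_1$ and $M=8/\varepsilon$. Let $R_1,R_2,R_3$ be independent random sets of cyclically reduced words with inclusion probabilities $p_1=c_1n^{-3/2}$ and $p_2=p_3=\frac\varepsilon2n^{-3/2}$. Their union contains each word independently with probability at most $cn^{-3/2}$, so by monotonicity it suffices to show that $\langle S\mid R_1\cup R_2\cup R_3\rangle$ is trivial with probability bounded below. The set $R_1$ will make a typical letter equal to $M$ others, $R_2$ will turn this into a class of $N/3$ equal letters, and $R_3$ will finish. Let $\Gamma_1=\langle S\mid R_1\rangle$ and $\Gamma_2=\langle S\mid R_1\cup R_2\rangle$.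

\subsection{Many equal letters}

\begin{lemma}\label{lem:blocks}
There is a constant $K_0$ such that with probability at least $\frac9{10}-o(1)$ the set $L$ has a partition into blocks of size at most $2K_0$, the letters of each block being equal in $\Gamma_1$, with $\sum_I|I|^2\ge MN$ (sum over blocks $I$).
\end{lemma}

The sum $\sum_I|I|^2$ counts ordered pairs of letters in a common block, so $M$ is a lower bound for the average size of the block of a letter.

\begin{proof}
Let $\tau_k'$ be the number of $T\in\mathcal T_k$ whose root edge is not a loop. A triangulation has more than one vertex, hence a non-loop edge, hence at least two non-loop darts out of $3k$; by (M1), $\tau_k'\ge\frac2{3k}\tau_k$. Since $12\sqrt2\,c_1\gamma>1$, the numbers $\tau_k'(12\sqrt2\,c_1)^k$ are unbounded, and we fix $k$ with $\tau_k'(12\sqrt2\,c_1)^k\ge4M$. This is the only use of $c_1>c^*$.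

\emph{Labeled discs.} For such $T$ let $\Delta_T$ be the disc obtained by opening the root edge into a hole with two sides. Its boundary edges are $e'$, on the face to the left of the root edge, and $e''$, on the face to the right, both directed as the root edge. The faces of $\Delta_T$, joined across interior edges, form a connected graph: it is the dual of $T$ minus the edge dual to the root, which is not a bridge by (M2). A \emph{labeling} $\varphi$ assigns letters with pairwise distinct underlying generators to the $\frac{3k}2+1$ edges, taken with their reference directions. Every face has three distinct edges, so it reads a triangle. Distinct faces read distinct triangles: two faces with the same three generators would have the same three edges, and by connectedness they would form all of $\Delta_T$ and leave no boundary edge. Call $(T,\varphi)$ \emph{present} if its $k$ triangles are present in $R_1$. In that case its \emph{ends} $a=\varphi(e')$ and $b=\varphi(e'')$ are equal in $\Gamma_1$, because the boundary word $ab^{-1}$ of the disc is a product of conjugates of the face words (fact (VK2) of Section~\ref{sec:regions}). Let $Z$ be the number of present pairs $(T,\varphi)$. By \eqref{eq:weight},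
$$\mathbb EZ\sim\tau_k'N^{3k/2+1}(6p_1)^k=\tau_k'(12\sqrt2\,c_1)^kN\ge4MN .$$
A large value of $Z$ is not enough: many discs might prove the same equality, or the equalities might all involve a few letters. One estimate on pairs of discs excludes both.

\emph{Pairs of discs.} Fix $T,T'$, a set $H$ of $s$ faces of $\Delta_T$, and a set $E_1\subseteq\{e',e''\}$ of boundary edges of $\Delta_T$. Let $E_0$ consist of $E_1$ and the edges of the faces in $H$. Consider pairs $(\varphi,\varphi')$ such that the triangles common to the two labeled discs are exactly those of $H$, and the generators on $E_1$ are also used by $\varphi'$. Then all generators on $E_0$ are used by $\varphi'$, so there are $O_k(n^{3k+2-|E_0|})$ such pairs, and both discs are present with probability $O_k(n^{-\frac32(2k-s)})$. The expected number of present pairs is $O_k(n^{2-\varrho})$ with $\varrho=|E_0|-\frac{3s}2$. Each edge has one or two sides, and the faces of $H$ have $3s$ sides, so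
\begin{equation}\label{eq:rho}
\varrho=\tfrac12\,u+\tfrac12\,u'+u'',
\end{equation}
where $u$ is the number of interior edges with exactly one side in $H$, $u'$ is the number of boundary edges on faces of $H$, and $u''$ is the number of edges of $E_1$ not on faces of $H$. If $0<s<k$, then $u\ge1$ by connectedness. If $s=k$, then $\varrho=1$. There are $O_k(1)$ choices of $T,T',H$.

\emph{Variance.} Discs without common triangles are independent, so $\operatorname{Var}Z$ is at most the expected number of present pairs with $s\ge1$. Taking $E_1=\emptyset$ we have $\varrho\ge\frac12$, so $\operatorname{Var}Z=O(n^{3/2})=o(n^2)$, and $Z\ge3MN$ a.a.s.\ by Chebyshev's inequality.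

\emph{Same ends.} Let $Z_2$ be the number of ordered pairs of distinct present labeled discs with the same ends $(a,b)$. The case $s=k$ does not occur: the $k$ triangles, glued along equal generators, give back the labeled disc; $a$ and $b$ determine the directed edges $e'$ and $e''$; the requirement that the face on $e'$ lie to its left fixes the orientation; and gluing $e'$ to $e''$ gives $T$. Take $E_1=\{e',e''\}$. If $s=0$, then $\varrho=2$. If $0<s<k$, each of $e',e''$ contributes $\frac12$ or $1$ to \eqref{eq:rho}, so $\varrho\ge\frac32$. Hence $\mathbb EZ_2=O(n^{1/2})$, and $Z_2\le MN$ a.a.s.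

\emph{Same first end.} Let $z_a$ be the number of present labeled discs with first end $a$. Then $\sum_az_a^2$ counts ordered pairs with the same first end. Take $E_1=\{e'\}$. We get $\varrho=1$ for $s=0$, $\varrho\ge\frac12+\frac12$ for $0<s<k$, and $\varrho=1$ for $s=k$. So $\mathbb E\sum_az_a^2\le C_kN$ for a constant $C_k$, and $\sum_az_a^2\le10C_kN$ with probability at least $\frac9{10}$ by Markov's inequality.

\emph{Blocks.} Assume that the three bounds hold. Let $\deg(a)\le z_a$ be the number of distinct $b$ such that $(a,b)$ are the ends of a present disc. A pair $(a,b)$ arising from $m\ge1$ discs contributes $m$ to $Z$ and $m(m-1)$ to $Z_2$, and $1\ge m-\frac{m(m-1)}2$; so $\sum_a\deg(a)\ge Z-Z_2/2\ge2MN$. Put $K_0=\lceil10C_k/M\rceil$. Since $\min(d,K_0)\ge d-d^2/K_0$ for $d\ge0$,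
$$\sum_a\min(\deg(a),K_0)\ge2MN-\frac{10C_kN}{K_0}\ge MN .$$
The class of letters equal to $a$ in $\Gamma_1$ has more than $\deg(a)$ elements. Cut each class of size larger than $K_0$ into blocks of size $K_0$, adding the remainder to the last block, and let each other class be a block. All blocks have size at most $2K_0$, the block of $a$ has size at least $\min(\deg(a),K_0)$, and summing block sizes over all letters $a$ gives $\sum_I|I|^2\ge MN$.
\end{proof}

\subsection{A class of linear size}

Example~\ref{ex:two} used two relators with the same first two letters. Now it suffices that the first letters lie in one block and the second letters in one block, and this multiplies the number of new equalities by about $M^2$.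

\begin{lemma}\label{lem:giant}
Fix $R_1$ with a partition as in Lemma~\ref{lem:blocks}. Then a.a.s.\ some class of letters equal in $\Gamma_2$ has size at least $N/3$.
\end{lemma}

\begin{proof}
For blocks $I,J$ let $L_{IJ}$ be the set of letters $z$ with $xyz\in R_2$ for some $x\in I$, $y\in J$. All elements of $L_{IJ}$ are equal in $\Gamma_2$, since $z=(xy)^{-1}$. Different ordered pairs $(I,J)$ involve disjoint sets of words, so the sets $L_{IJ}$ are independent. Fix $Y\subset L$ with $N/3\le|Y|\le2N/3$. Call $(I,J)$ \emph{good} if $y\ne x^{-1}$ for all $x\in I$, $y\in J$. For a good pair and large $N$ there are at least $|I||J|(|Y|-2)\ge m:=|I||J|N/4$ cyclically reduced words $xyz$ with $x\in I$, $y\in J$, $z\in Y$, and as many with $z\in L\setminus Y$; these two sets of words are disjoint. Because blocks are bounded, $p_2m\le p_2K_0^2N\to0$ uniformly, and $1-(1-p_2)^m\ge1-e^{-p_2m}\ge p_2m/2$ when $p_2m\le1$. So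
$$\mathbb P\big(L_{IJ}\text{ meets both }Y\text{ and }L\setminus Y\big)\ge\tfrac14(p_2m)^2=\frac{p_2^2N^2|I|^2|J|^2}{64}.$$
We have $\sum_{I,J}|I|^2|J|^2\ge M^2N^2$. A pair that is not good consists of the blocks of $x$ and $x^{-1}$ for some letter $x$, so these pairs contribute at most $N(2K_0)^4$ to the sum. As $p_2^2=\frac{\varepsilon^2}4n^{-3}=2\varepsilon^2N^{-3}$, the probabilities above sum to at least $(1-o(1))\frac{\varepsilon^2M^2}{32}N=(2-o(1))N$. By independence, the probability that no $L_{IJ}$ meets both $Y$ and $L\setminus Y$ is at most $e^{-1.9N}$ for large $N$. There are at most $2^N$ sets $Y$, so a.a.s.\ every such $Y$ is crossed by some $L_{IJ}$. If all classes of $\Gamma_2$ had size less than $N/3$, adding classes one at a time would produce a union $Y$ of classes with $N/3\le|Y|<2N/3$, and no $L_{IJ}$ crosses a union of classes.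
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}(a)]
By Lemmas~\ref{lem:blocks} and \ref{lem:giant}, with probability at least $\frac9{10}-o(1)$ there is a set $L_0$ of at least $N/3$ letters that are all equal to one element $\xi$ of $\Gamma_2$. Fix such $R_1,R_2$. For each letter $z$ there are at least $(\frac N3-1)(\frac N3-2)\ge N^2/10$ cyclically reduced words $xyz$ with $x,y\in L_0$, for large $N$. Since $p_3N^2$ has order $N^{1/2}$, with probability at least $1-Ne^{-p_3N^2/10}\to1$ the set $R_3$ contains such a word for every $z$. Then every letter equals $\xi^{-2}$. For $z\in L_0$ the letter $z^{-1}$ gives $\xi^{-1}=\xi^{-2}$, so $\xi=1$, and all letters are trivial.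
\end{proof}

\section{Counting collections of triangles through surfaces}\label{sec:surf}

\subsection{Triangulated surfaces}

A \emph{triangulated surface} is obtained from finitely many triangles by gluing some disjoint pairs of sides. It may be disconnected, non-orientable, and have boundary. Each corner of a triangle is adjacent to two sides; joining corners across glued sides partitions the corners into classes, each a \emph{cycle} (an interior vertex) or a \emph{path} (a boundary vertex). Each path has two ends, each at an end of an unglued side, so the number of paths equals the number $B$ of unglued sides. With $i$ triangles there are $\frac12(3i+B)$ edges, so the number of vertices is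
\begin{equation}\label{eq:euler}
V=\chi+\tfrac12i+\tfrac12B ,
\end{equation}
where $\chi$ is the Euler characteristic. The \emph{Euler genus} of a connected compact surface with $\beta$ boundary circles is $g=2-\beta-\chi$ (a sphere or disc has $g=0$, a M\"obius band $g=1$, a torus $g=2$), and Euler genera of components are added. A surface is \emph{planar} if $g=0$, that is, if every component is a sphere with holes. The \emph{dual graph} has the triangles as vertices and the gluings as edges; its degrees are at most $3$. We use the following facts.

\begin{itemize}
\item[(S1)] The intersection form on $H_1(\Sigma;\mathbb F_2)$ counts crossings of closed curves in general position modulo $2$. Its rank is the Euler genus: capping the boundary circles with discs maps $H_1(\Sigma;\mathbb F_2)$ onto the homology of a closed surface, compatibly with the forms, and there the form is nondegenerate on a space of dimension $g$.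
\item[(S2)] The form of a subsurface is the pullback of the form of $\Sigma$, and classes from disjoint subsurfaces are orthogonal. So disjoint subsurfaces have total Euler genus at most $g(\Sigma)$.
\item[(S3)] \emph{Ungluing} edges means not performing the corresponding gluings. The interior of the new surface consists of open triangles, open glued edges and cycle classes of corners, and it maps injectively to $\Sigma$. After shrinking by a collar, the new surface is a subsurface of $\Sigma$.
\item[(S4)] Closed curves can be pushed off the vertices, and $\Sigma$ minus its vertices deformation retracts to the dual graph. So cycles of the dual graph generate $H_1(\Sigma;\mathbb F_2)$.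
\end{itemize}

To count surfaces of genus $g$ with the planar rate we cut them until they are planar. A curve that carries genus may be long, so we first cut the surface into clusters of logarithmic radius, at a cost of $\epsilon$ per triangle; inside a cluster the homology is generated by short curves.

\begin{lemma}\label{lem:planar}
Let $\Sigma$ be a triangulated surface with $i$ triangles and Euler genus $g$, and let $0<\epsilon\le1$. One can unglue at most $\epsilon i+3g(1+\frac{12}\epsilon\log i)$ edges so that the result is planar.
\end{lemma}

\begin{proof}
Let $v$ be a vertex of the dual graph and $B_j$ the ball of radius $j$ about $v$. If more than $\epsilon|B_j|$ edges leave $B_j$, they lead to more than $\epsilon|B_j|/3$ new vertices, so $|B_{j+1}|\ge(1+\epsilon/3)|B_j|$. Let $j$ be least such that at most $\epsilon|B_j|$ edges leave $B_j$. Then $(1+\epsilon/3)^j\le|B_j|\le i$, and $\log(1+\epsilon/3)\ge\epsilon/6$ gives $j\le\rho:=\frac6\epsilon\log i$. Unglue the leaving edges, set $B_j$ aside, and repeat with the remaining graph. In total at most $\epsilon i$ edges are unglued, and $\Sigma$ falls into clusters $\mathsf C$, each with a dual spanning tree of depth at most $\rho$. By (S2)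 and (S3), $\sum_{\mathsf C}g(\mathsf C)\le g$.

Fix a cluster $\mathsf C$. By (S4) the fundamental cycles of its dual spanning tree generate $H_1(\mathsf C;\mathbb F_2)$. By (S1) we can choose $g(\mathsf C)$ of them whose images form a basis of the quotient of $H_1(\mathsf C;\mathbb F_2)$ by the radical of the form. Each passes through at most $2\rho+1$ triangles. Unglue all sides of all these triangles, at most $3g(\mathsf C)(2\rho+1)$ edges. The isolated triangles are discs. The remainder $\mathsf C'$ is a subsurface disjoint from the chosen cycles, so the image of $H_1(\mathsf C';\mathbb F_2)$ in the quotient is orthogonal to a basis. The form on the quotient is nondegenerate, so this image is $0$, the form of $\mathsf C'$ vanishes, and $\mathsf C'$ is planar.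
\end{proof}

\subsection{The surface of a collection}

Fix one word $y_1y_2y_3$ in each triangle $f$, and picture $f$ as a geometric triangle whose boundary reads this word. Its \emph{sides} $(f,1),(f,2),(f,3)$ carry the generators $\operatorname{gen}(y_j)$, each with a direction. For a finite collection (set) $Q$ of triangles and a generator $x$ let $d_Q(x)$ be the number of sides of triangles of $Q$ carrying $x$, and put
$$e(Q)=\#\{x:d_Q(x)\ge1\},\qquad b(Q)=\#\{x:d_Q(x)=1\},\qquad X(Q)=\sum_x(d_Q(x)-2)^+ .$$
Since $3|Q|=\sum_xd_Q(x)$, we have $2e(Q)-3|Q|=b(Q)-X(Q)$. By \eqref{eq:weight}, a shape with these parameters has expected number of present labelings at most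
$$N^{e}(6p)^{|Q|}=(12\sqrt2\,c)^{|Q|}N^{(b-X)/2}:$$
each generator used once gains a factor $N^{1/2}$, and each use beyond the second loses one.

Let $\Sigma(Q)$ be the surface obtained from the triangles of $Q$ by gluing, for each generator $x$ with $d_Q(x)=2$, the two sides carrying $x$, with matching directions. Let $g(Q)$, $V(Q)$, $B(Q)$ be its Euler genus, number of vertices and number of unglued sides. Since $d\le3(d-2)$ for $d\ge3$,
\begin{equation}\label{eq:three}
\sum_{x:\,d_Q(x)\ge3}d_Q(x)\le3X(Q),\qquad\text{so}\qquad B(Q)\le b(Q)+3X(Q).
\end{equation}
Call $Q$ a \emph{bubble} if $\Sigma(Q)$ is closed and connected with $g(Q)\le3$, and \emph{admissible} if no closed component of $\Sigma(Q)$ has Euler genus at most $3$. Put $\iota(Q)=1$ if the generator $s_1$ occurs in $Q$ and $\iota(Q)=0$ otherwise, and let $\ell(i)=\log(2+i)$, so that $\ell(i)\ge1$ for $i\ge1$.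

\begin{lemma}\label{lem:count}
For $\lambda>\gamma$ and $\delta>0$ there are constants $K,K'$ such that for all $n$, all $i\ge1$ and all $b,X,B,g,\iota$, the number of admissible $Q$ with $|Q|=i$ and these parameters is at most
$$K'\,N^{\frac{3i+b-X}2-\iota}\,\lambda^i\exp\big(\delta i+K\ell(i)^3(B+g)\big).$$
The number of bubbles with $i$ triangles is at most $K'N^{3i/2}\lambda^i\exp(\delta i+3K\ell(i)^3)$.
\end{lemma}

\begin{proof}
Let $Q$ be admissible, and write $\ell=\ell(i)$. We encode $Q$ by a planar surface, a rule for identifying its boundary sides, and letters. The aim is that everything beyond $\lambda^i$ and the letters costs at most $e^{O(\ell)}$ per boundary side.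

\emph{Planarization.} Let $0<\epsilon_0\le1$, to be chosen, and apply Lemma~\ref{lem:planar} to $\Sigma(Q)$ with $\epsilon=\epsilon_0/\ell$. Ungluing $\kappa\le\epsilon_0i/\ell+3g(1+12\ell^2/\epsilon_0)$ edges gives a planar surface $\Pi$ with $i$ triangles and $b'=B+2\kappa\le3i$ boundary sides. Every component of $\Pi$ has boundary: otherwise it would be a closed component of $\Sigma(Q)$ of genus $0$, which admissibility excludes. So $\Pi$ has at most $b'$ components. No triangle of $\Pi$ is glued to itself. Indeed, any two sides of a triangle are adjacent, and if they carry the same generator, cyclic reducedness forces the triangle to read $xxy$; gluing the two sides $x$ gives a M\"obius band, which by (S2) and (S3) cannot occur in a planar surface.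

\emph{Filling.} Order the components of $\Pi$, orient each, and root each at a directed boundary side. Fill each boundary circle of length $m\ge2$ by a cone of $m$ triangles over a new vertex. For $m=1$ a cone would be a triangle glued to itself, so fill a boundary loop $o$ at a vertex $v$ by three triangles instead (Figure~\ref{fig:discs}, right): join $v$ to a new vertex $w$ by two edges $e_1,e_2$, and join $v$ and $w$ by edges $e_3,e_4$ to a new vertex between $e_1$ and $e_2$. All faces now have three distinct edges. A component with $i_j$ triangles and $b_j$ boundary sides becomes an element of $\mathcal T_{i_j+q_j}$ with $1\le q_j\le3b_j$, and it is recovered by specifying which $q_j$ faces were added. Fix $C_\lambda\ge1$ with $\tau_k\le C_\lambda\lambda^k$ for all $k$; it exists because $\lambda>\gamma$. Using $\sum i_j=i$, $\sum q_j\le3b'$, $i_j+q_j\le10i$ and $\lambda>1$, the number of sequences of rooted components with given $(i_j,q_j)_j$ is at most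
$$\prod_jC_\lambda\lambda^{i_j+q_j}(i_j+q_j)^{q_j}\le\lambda^i\,C_\lambda^{b'}\lambda^{3b'}(10i)^{3b'} .$$
There are at most $b'(9i^2)^{b'}$ choices for the number of components and the pairs $(i_j,q_j)$ with $1\le i_j\le i$, $1\le q_j\le9i$. So there are at most $\lambda^i\exp(Cb'\ell)$ sequences of rooted components, with $C=C(\lambda)$.

\emph{Labels.} By (M1) the edges of $\Pi$ are now numbered and directed. Each interior edge carries a generator of its own. For each boundary side specify the first boundary side carrying the same generator, and the relative direction: at most $(2b')^{b'}\le(6i)^{b'}$ choices. This divides the edges into $e=\frac12(3i+b-X)$ classes, and a letter for each class determines $Q$: at most $N^e$ choices. If $\iota=1$, specify instead the class carrying $s_1$ and its direction (at most $6i$ choices) and letters for the other classes (at most $N^{e-1}$ choices).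

\emph{Total.} There are at most $3i+1$ values of $\kappa$, so the number of $Q$ is at most $6i(3i+1)N^{e-\iota}\lambda^i\exp(C'b'\ell)$ with $C'=C'(\lambda)$ and $b'$ at its largest value, and
$$C'b'\ell\le C'\ell B+2C'\epsilon_0i+6C'\ell g\,(1+12\ell^2/\epsilon_0).$$
Choose $\epsilon_0$ with $2C'\epsilon_0\le\delta/2$, put $K=78C'/\epsilon_0$, and bound $6i(3i+1)$ by a constant times $e^{\delta i/2}$.

\emph{Bubbles.} Here $b=X=B=0$. If $g=0$, then $\Sigma(Q)$ is a sphere in which no triangle is glued to itself, so after orienting and rooting it is an element of $\mathcal T_i$, and there are at most $\tau_iN^{3i/2}\le C_\lambda\lambda^iN^{3i/2}$ such collections. If $1\le g\le3$, the argument above applies with $N^e$ choices of letters: a component of $\Pi$ without boundary would be the whole connected surface $\Sigma(Q)$, which is not planar. Add the four bounds and enlarge $K'$.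
\end{proof}

\section{An event of positive probability below the threshold}\label{sec:event}

From now until the end of Section~\ref{sec:end} fix $c<c^*$ and $p=cn^{-3/2}$. Since $12\sqrt2\,c\,\gamma<1$, there is $\delta>0$ with $12\sqrt2\,c\,\gamma\le e^{-4\delta}$; this is the only use of $c<c^*$. Put $\lambda=\gamma e^\delta$, so that
\begin{equation}\label{eq:delta}
12\sqrt2\,c\,\lambda e^\delta\le e^{-2\delta},
\end{equation}
and let $K,K'$ be as in Lemma~\ref{lem:count}. Put $r=\lceil(\log N)^3\rceil$ and $\ell_*=\log(2+r)$; note that $\ell_*=O(\log\log N)$, so $\ell_*^3=o(\log N)$. For a collection $Q$ define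
$$\Phi(Q)=-\delta|Q|+K\ell_*^3\big(B(Q)+g(Q)\big)+\tfrac12\log N\cdot\big(b(Q)-X(Q)-2\iota(Q)\big).$$
As the proof below shows, $K'e^{-\delta|Q|}e^{\Phi(Q)}$ bounds the expected number of present admissible collections with the parameters of $Q$. Call $Q$ \emph{rare} if $1\le|Q|\le r$, $Q$ is admissible and $\Phi(Q)<0$. A collection is \emph{present} if all its triangles are. Let $\mathcal E$ be the event that $R$ contains no cube $x^3$, no bubble with at most $r$ triangles is present, and no rare collection is present.

\begin{lemma}\label{lem:event}
$\liminf_n\mathbb P(\mathcal E)>0$.
\end{lemma}

\begin{proof}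
Let $\mathcal F$ be the family of rare collections and bubbles with at most $r$ triangles. We first show $\sum_{Q\in\mathcal F}(6p)^{|Q|}=O(1)$. For $i\le r$ we have $\ell(i)\le\ell_*$. By Lemma~\ref{lem:count}, \eqref{eq:weight} and \eqref{eq:delta}, the rare collections with $|Q|=i$ and given $b,X,B,g,\iota$ (which determine $\Phi<0$) contribute at most
$$K'e^{-2\delta i}\exp\big(K\ell_*^3(B+g)+\tfrac12\log N\,(b-X-2\iota)\big)=K'e^{-\delta i}e^\Phi\le K'e^{-\delta i}.$$
Here $b,X,B\le3i$, and $0\le g\le4i$, because $g\le2i-\chi$ and $\chi\ge i-3i$. So there are polynomially many parameter values for each $i$, and the sum over $i$ converges. The bubbles contribute at most $\sum_iK'e^{-2\delta i+3K\ell(i)^3}<\infty$.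

Harris' inequality states that for events $A_1,\dots,A_m$ that are decreasing functions of independent $\{0,1\}$-valued variables, $\mathbb P(\bigcap A_j)\ge\prod\mathbb P(A_j)$. The events ``$x^3\notin R$'' and ``$Q$ is not present'' are decreasing in the indicators of the words. With $1-t\ge e^{-2t}$ for $0\le t\le\frac12$ we get, for large $n$,
$$\mathbb P(\mathcal E)\ge(1-p)^{2n}\prod_{Q\in\mathcal F}\big(1-(6p)^{|Q|}\big)\ge(1-o(1))\exp\Big(-2\sum_{Q\in\mathcal F}(6p)^{|Q|}\Big),$$
which is bounded below.
\end{proof}

\begin{remark}
The sum over $\mathcal F$ is bounded but does not tend to $0$. The boundary of a tetrahedron has $4$ faces and $6$ edges, and $N^6(6p)^4=(12\sqrt2\,c)^4$, so these bubbles alone contribute a constant.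
\end{remark}

It remains to show that for large $n$ the group $\Gamma(n,p)$ is nontrivial on $\mathcal E$.

\section{Regions of a minimal diagram}\label{sec:regions}

\subsection{The diagram}

A \emph{diagram} is a finite connected graph in the plane whose darts are labeled by letters, opposite darts by inverse letters. Its \emph{faces} are the bounded components of the complement, and its \emph{boundary label} is the word read along the closed walk around the unbounded component. Let $F(S)$ be the free group on $S$.

\begin{itemize}
\item[(VK1)] (van Kampen's lemma.) If a reduced word $w$ is in $F(S)$ a product of $k$ conjugates of cyclically reduced relators or their inverses, there is a diagram with boundary label $w$ and at most $k$ faces, each of which reads a relator or its inverse from a suitable corner.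
\item[(VK2)] The boundary label of any diagram is in $F(S)$ a product of conjugates of the face labels or their inverses, one for each face. (For a tree the label is trivial. Otherwise some edge separates a face from the outside; if the boundary reads $\beta x\beta'$ and the face reads $x\alpha^{-1}$, deleting the edge gives a diagram with boundary label $\beta\alpha\beta'$ and one face less, and $\beta x\beta'=\beta(x\alpha^{-1})\beta^{-1}\cdot\beta\alpha\beta'$.)
\end{itemize}

Suppose that $\mathcal E$ holds and $s_1=1$ in $\Gamma(n,p)$. Since $R$ has no cubes, the group is presented by one word for each present triangle. Let $k\ge1$ be the least number such that $s_1$ is a product of $k$ conjugates of these relators or their inverses. By (VK1) and (VK2) there is a diagram $D$ with boundary label $s_1$ and exactly $k$ faces. Its boundary walk is a single loop, whose inner side belongs to a face. Each face $u$ reads a present triangle $f(u)$. The six ways to read the boundary of $u$ give the six distinct words of $f(u)$, so the sides and corners of $u$ correspond uniquely to those of $f(u)$. The side of $f(u)$ corresponding to a side of $u$ is the \emph{type} of that side. As noted in Section~\ref{sec:heur},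 no face is glued to itself. Two face-sides glued along an edge of $D$ carry the same generator with the same direction.

\begin{lemma}\label{lem:reduced}
Two face-sides glued along an edge of $D$ have different types.
\end{lemma}

\begin{proof}
Suppose faces $u\ne u'$ are glued along $e$ and both sides have type $(f,j)$. Read from $e$ in the direction of its generator $x$, both boundaries give the same word $x\alpha$. Delete $e$. Since $e$ separates two different faces it is not a bridge, so we obtain a diagram with boundary label $s_1$, in which $u$ and $u'$ have merged into one face with label $\alpha\alpha^{-1}$. By (VK2), $s_1$ is a product of $k-2$ conjugates of relators or their inverses, contradicting the choice of $k$.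
\end{proof}

For a set $U$ of faces of $D$ let $|\partial U|$ be the number of sides of faces of $U$ not glued to a side of a face of $U$, and let $\Sigma_U$ be the triangulated surface obtained by gluing the faces of $U$ along the edges of $D$ with both sides in $U$. It is planar by (S2) and (S3): fill the outside of $D$ as in Figure~\ref{fig:discs}, right, to get a triangulated sphere, and unglue. A \emph{region} is a nonempty set $P$ of faces. We want to show that a region with at most $r$ faces and short boundary yields a rare collection.

\begin{example}\label{ex:simple}
Suppose that $|P|\le r$, that the faces of $P$ read distinct triangles, forming a collection $Q$, and that $X(Q)=0$. A side whose generator occurs only once cannot be glued in $P$, so $B(Q)=b(Q)\le|\partial P|$. The surface $\Sigma(Q)$ arises from $\Sigma_P$ by $t\le|\partial P|/2$ further gluings, each of which adds an edge to the dual graph. By (S4) the image of $H_1(\Sigma_P;\mathbb F_2)$ has codimension at most $t$ in $H_1(\Sigma(Q);\mathbb F_2)$, and the form vanishes on it, so $g(Q)\le2t\le|\partial P|$. Hence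
$$\Phi(Q)\le-\delta|P|+|\partial P|\big(\tfrac12\log N+2K\ell_*^3\big)-\iota(Q)\log N .$$
This is negative for large $n$ if $P$ is all of $D$, where $|\partial P|=1=\iota(Q)$, and also if $|\partial P|\log N<\delta|P|$. Lemma~\ref{lem:key} is this inequality for an arbitrary region, with $|P|^{9/10}$ in place of $|P|$.
\end{example}

\subsection{Level sets and concave weights}

Fix a region $P$ with $|P|\le r$. For a triangle $f$ let $m_f$ be the number of faces of $P$ reading $f$, for $u\in P$ let $m_u=m_{f(u)}$, and let $Q_\mu=\{f:m_f\ge\mu\}$ for $\mu\ge1$. All $Q_\mu$ are present and have at most $r$ triangles. For a generator $x$ list the types carrying $x$ in order of nonincreasing multiplicity $m_f$, call them types $1,2,\dots$ of $x$, and let $\mu_1(x)\ge\mu_2(x)\ge\cdots$ be the multiplicities, extended by zeros. There are exactly $\mu_j(x)$ face-sides of type $j$ in $P$, and $d_{Q_\mu}(x)=\#\{j:\mu_j(x)\ge\mu\}$. Let $\partial_x$ be the number of sides counted by $|\partial P|$ that carry $x$. By Lemma~\ref{lem:reduced}, a side of type $1$ is unglued in $P$ or glued to a side of another type of $x$. So if $e_{12}(x)$ is the number of edges glued between types $1$ and $2$ in $P$, then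
\begin{equation}\label{eq:type}
\mu_1-\mu_2\le\mu_1-e_{12}\le s_x:=\sum_{j\ge3}\mu_j+\partial_x .
\end{equation}

We shall prove that a weighted sum $\sum_\mu a_\mu\Phi(Q_\mu)$ with $a_\mu>0$ is negative, and the weights must be chosen with care. Looking at $Q_1$ alone is not enough: the negative term is then $-\delta|Q_1|$, and $|Q_1|$ may be much smaller than $|P|$. Equal weights give $\sum_\mu|Q_\mu|=|P|$ but lose control of the term $K\ell_*^3(B+g)$. For instance, a generator with multiplicities $(2,1,1)$ and $\partial_x=0$ contributes $1$ to $X(Q_1)$ and $1$ to $b(Q_2)$; these cancel in $\sum_\mu(b-X)(Q_\mu)$, and nothing pays for its contribution $3+1$ to $\sum_\mu B(Q_\mu)$. With decreasing weights the contribution to $\sum_\mu a_\mu(b-X)(Q_\mu)$ is $a_2-a_1<0$, and this gain is multiplied by $\frac12\log N$, which beats $\ell_*^3$. So put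
$$\theta=\tfrac9{10},\qquad A(j)=j^\theta,\qquad a_\mu=A(\mu)-A(\mu-1)>0 .$$
The inequality $\theta<1$ produces the gain, and $\theta>\frac56$ is needed in Section~\ref{sec:end}. Since $\sum_{\mu\le m}a_\mu=A(m)$,
$$\mathcal A:=\sum_\mu a_\mu|Q_\mu|=\sum_fA(m_f),\qquad\mathcal X:=\sum_\mu a_\mu X(Q_\mu)=\sum_x\sum_{j\ge3}A(\mu_j(x)).$$
The function $A$ is subadditive, so $\mathcal A\ge|P|^\theta$. We shall use twice that for an integer $m\ge\max(1,\mu_3(x))$,
\begin{equation}\label{eq:conc}
m^{\theta-1}\mu_j\le A(\mu_j)\quad(j\ge3),\qquad m^{\theta-1}\partial_x\le\partial_x ,
\end{equation}
which holds because $\theta-1<0$.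

\begin{lemma}\label{lem:b}
$\sum_\mu a_\mu b(Q_\mu)\le\theta\mathcal X+|\partial P|$.
\end{lemma}

\begin{proof}
We have $d_{Q_\mu}(x)=1$ exactly when $\mu_2<\mu\le\mu_1$, so the left side is $\sum_x(A(\mu_1)-A(\mu_2))$. If $\mu_2\ge1$, concavity, \eqref{eq:type} and \eqref{eq:conc} with $m=\mu_2$ give $A(\mu_1)-A(\mu_2)\le\theta\mu_2^{\theta-1}s_x\le\theta\sum_{j\ge3}A(\mu_j)+\partial_x$. If $\mu_2=0$, then $\mu_1\le\partial_x$ and $A(\mu_1)\le\partial_x$. Sum over $x$.
\end{proof}

\subsection{Vertices}

Next we bound the genus of $\Sigma(Q_\mu)$. The argument of Example~\ref{ex:simple} is no longer available, since $\Sigma_P$ now maps many-to-one to the triangles of $Q_\mu$. But by \eqref{eq:euler} small genus means many vertices, and planarity of $D$ gives many vertices in $\Sigma_P$. To transfer them we must count a face $u$ with weight $1/m_u$, so that each triangle is counted once, while Euler's formula applies only to unweighted sets of faces. We therefore write $1/m$ as a mixture of indicators: with $\eta_\nu=\frac1\nu-\frac1{\nu+1}$ we have $\sum_{\nu\ge m}\eta_\nu=\frac1m$.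

\begin{lemma}\label{lem:V}
$\sum_\mu a_\mu\big(\frac12|Q_\mu|-V(Q_\mu)\big)\le12\mathcal X+\frac92|\partial P|$.
\end{lemma}

\begin{proof}
Let $V(U)$ be the number of vertices of $\Sigma_U$. Each component of $\Sigma_U$ has Euler characteristic $2$ minus its number of holes, and each hole has a boundary side, so $\chi(\Sigma_U)\ge-|\partial U|$, and \eqref{eq:euler} gives
\begin{equation}\label{eq:lowV}
V(U)\ge\tfrac12\big(|U|-|\partial U|\big).
\end{equation}
Fix $\mu$ with $Q_\mu\ne\emptyset$ and write $d(x)=d_{Q_\mu}(x)$. For $\nu\ge\mu$ let $U_\nu=\{u\in P:\mu\le m_u\le\nu\}$. For any function $\psi$ on triangles,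
\begin{equation}\label{eq:mix}
\sum_{\nu\ge\mu}\eta_\nu\sum_{u\in U_\nu}\psi(f(u))=\sum_{u\in P,\,m_u\ge\mu}\frac{\psi(f(u))}{m_u}=\sum_{f\in Q_\mu}\psi(f).
\end{equation}
Put $T_\mu=\sum_{\nu\ge\mu}\eta_\nu|\partial U_\nu|$. By \eqref{eq:lowV} and \eqref{eq:mix} with $\psi=1$,
\begin{equation}\label{eq:low}
\sum_{\nu\ge\mu}\eta_\nu V(U_\nu)\ge\tfrac12|Q_\mu|-\tfrac12T_\mu .
\end{equation}

\emph{Upper bound for $V(U_\nu)$.} The vertices of $\Sigma_{U_\nu}$ are $|\partial U_\nu|$ paths of corners and some cycles of corners. An edge crossed by a cycle is glued between two different types, both sides of triangles in $Q_\mu$, so its generator has $d(x)\ge2$. Call a cycle \emph{unbroken} if $d(x)=2$ for all edges it crosses, and \emph{broken} otherwise. A glued edge is crossed once at each of its two ends, so the number of broken cycles is at most twice the number of glued edges with $d(x)\ge3$, hence at most the number $Y_\nu$ of sides of faces in $U_\nu$ carrying a generator with $d(x)\ge3$.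

Consider an unbroken cycle of length $m$. Each edge it crosses is glued between the only two sides of $Q_\mu$ carrying its generator, that is, exactly as in $\Sigma(Q_\mu)$. In a triangulated surface, call a corner together with one of its two adjacent sides a \emph{state}; if the side is glued, the \emph{next} state is the corner across it, together with the other side adjacent to that corner. Going once around the cycle gives states $\omega_0,\omega_1,\dots,\omega_m=\omega_0$, each the next of the previous one, and the images of these states under $u\mapsto f(u)$ have the same property in $\Sigma(Q_\mu)$. In a path class the iteration stops, and in a cycle class with $t$ corners every state has period exactly $t$. So the images lie in one cycle class of $\Sigma(Q_\mu)$, and $m$ is a positive multiple of its size. For a corner $\omega$ of a triangle of $Q_\mu$ let $t(\omega)$ be the size of its class in $\Sigma(Q_\mu)$. Counting each unbroken cycle as the sum of $1/m\le1/t$ over its corners,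
$$V(U_\nu)\le|\partial U_\nu|+Y_\nu+\sum_{u\in U_\nu}\ \sum_{\omega\text{ corner of }f(u)}\frac1{t(\omega)} .$$
Multiply by $\eta_\nu$, sum over $\nu$ and use \eqref{eq:mix}. The last term becomes the sum of $1/t(\omega)$ over all corners of $Q_\mu$, which is $V(Q_\mu)$, and the middle term becomes $\sum_{d(x)\ge3}d(x)\le3X(Q_\mu)$ by \eqref{eq:three}. With \eqref{eq:low},
\begin{equation}\label{eq:VT}
\tfrac12|Q_\mu|-V(Q_\mu)\le\tfrac32T_\mu+3X(Q_\mu).
\end{equation}

\emph{Bound for $T_\mu$.} A side of a face $u\in P$ with $m_u\ge\mu$ is counted in $|\partial U_\nu|$ when $\nu\ge m_u$ and it is not glued to a face of $U_\nu$. So it contributes to $T_\mu$ the amount $\frac1{m_u}$ if it is unglued in $P$ or glued to $u'\in P$ with $m_{u'}<\mu$; the amount $\frac1{m_u}-\frac1{m_{u'}}$ if it is glued to $u'\in P$ with $m_{u'}>m_u$; and $0$ otherwise. This is at most $1/m_u$, so the sides of one type contribute at most $1$ together. Hence generators with $d(x)\ge3$ contribute at most $3X(Q_\mu)$, and those with $d(x)=1$ at most $b(Q_\mu)$. Let $d(x)=2$, that is, $\mu_3<\mu\le\mu_2$. An edge glued between types $1$ and $2$ contributes $0+(\frac1{\mu_2}-\frac1{\mu_1})$, so by \eqref{eq:type} the contribution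 of $x$ is at most
$$\frac{\mu_1-e_{12}}{\mu_1}+\frac{\mu_2-e_{12}}{\mu_2}+e_{12}\Big(\frac1{\mu_2}-\frac1{\mu_1}\Big)=\frac{2(\mu_1-e_{12})}{\mu_1}\le\frac{2s_x}{\mu_1}.$$
The weights $a_\mu$ with $\mu_3<\mu\le\mu_2$ sum to at most $\mu_1^\theta$, so the weighted contribution of $x$ over these $\mu$ is at most $2\mu_1^{\theta-1}s_x\le2\big(\sum_{j\ge3}A(\mu_j)+\partial_x\big)$ by \eqref{eq:conc} with $m=\mu_1$. With Lemma~\ref{lem:b},
$$\sum_\mu a_\mu T_\mu\le3\mathcal X+(\mathcal X+|\partial P|)+2(\mathcal X+|\partial P|)=6\mathcal X+3|\partial P|,$$
and \eqref{eq:VT} gives the bound $\frac32(6\mathcal X+3|\partial P|)+3\mathcal X$.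
\end{proof}

\subsection{The main inequality}

\begin{lemma}\label{lem:key}
Let $n\ge n_0(c)$, let $\mathcal E$ hold and let $|P|\le r$. Then every nonempty $Q_\mu$ is admissible, and
$$\sum_{\mu:\,Q_\mu\ne\emptyset}a_\mu\Phi(Q_\mu)\le-\delta|P|^\theta+|\partial P|\big(\tfrac12\log N+15K\ell_*^3\big)-\log N\sum_\mu a_\mu\iota(Q_\mu).$$
\end{lemma}

\begin{proof}
Let $Q=Q_\mu\ne\emptyset$, and let $Q'$ be the set of triangles of a closed component of $\Sigma(Q)$. Every generator occurring in $Q'$ has $d_Q(x)=2$ with both sides in $Q'$, so $\Sigma(Q')$ is this component. If its Euler genus were at most $3$, then $Q'$ would be a present bubble with at most $r$ triangles, which $\mathcal E$ excludes. So $Q$ is admissible, and $\Sigma(Q)$ has at most $g/4$ closed components and at most $B$ components with boundary, where $g=g(Q)$, $B=B(Q)$. Since $\chi\le2\cdot\#\{\text{components}\}-g$, formula \eqref{eq:euler} gives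
$$g\le2\Big(\frac g4+B\Big)+\frac B2+\Big(\frac{|Q|}2-V(Q)\Big),\qquad\text{so}\qquad g\le5B+2\Big(\frac{|Q|}2-V(Q)\Big).$$
(This is the reason for excluding bubbles: a closed component of genus $g_j$ enters the Euler characteristic with $2-g_j$, so spheres could compensate for a large genus elsewhere.) By \eqref{eq:three} and Lemma~\ref{lem:b}, $\sum a_\mu B(Q_\mu)\le4\mathcal X+|\partial P|$. With Lemma~\ref{lem:V},
$$\sum a_\mu g(Q_\mu)\le5(4\mathcal X+|\partial P|)+24\mathcal X+9|\partial P|=44\mathcal X+14|\partial P| .$$
By Lemma~\ref{lem:b} again, $\sum a_\mu(b-X)(Q_\mu)\le|\partial P|-(1-\theta)\mathcal X$. Therefore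
$$\sum a_\mu\Phi(Q_\mu)\le-\delta\mathcal A+K\ell_*^3(48\mathcal X+15|\partial P|)+\tfrac12\log N\big(|\partial P|-\tfrac1{10}\mathcal X\big)-\log N\sum a_\mu\iota(Q_\mu).$$
For large $n$ we have $48K\ell_*^3\le\frac1{20}\log N$, so the terms in $\mathcal X$ sum to at most $0$. Finally $\mathcal A\ge|P|^\theta$.
\end{proof}

\section{Choosing the region: proof of (b)}\label{sec:end}

We use the following form of the planar separator theorem.

\begin{theorem}[Lipton--Tarjan {\cite[Theorem 3]{LT}}]\label{thm:LT}
For $0<\epsilon\le1$, a planar graph with $k$ vertices has a set of $O(\sqrt{k/\epsilon})$ vertices whose removal leaves no component with more than $\epsilon k$ vertices.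
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main}(b)]
Let $n$ be large, let $\mathcal E$ hold, and suppose that $s_1=1$ in $\Gamma(n,p)$. Take $D$ with $k$ faces as in Section~\ref{sec:regions}. We find a region $P$ with $|P|\le r$ for which the right side in Lemma~\ref{lem:key} is negative. Then $\Phi(Q_\mu)<0$ for some nonempty $Q_\mu$, which is admissible, present and has at most $r$ triangles. It is a present rare collection, contradicting $\mathcal E$.

\emph{Case $k\le r$.} Let $P$ be the set of all faces. Then $|\partial P|=1$, and the boundary side carries $s_1$, so $\iota(Q_1)=1$. As $a_1=1$, the right side is at most $-\delta+\frac12\log N+15K\ell_*^3-\log N<0$. Here it matters that the boundary generator was named in advance: this costs a factor $N^{-1}$, and the single boundary side gains only $N^{1/2}$.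

\emph{Case $k>r$.} The graph on the faces of $D$, with adjacency across edges, is planar with degrees at most $3$. Theorem~\ref{thm:LT} with $\epsilon=r/k$ gives a set $W$ of $O(k/\sqrt r)$ faces whose removal leaves components of at most $r$ faces. Partition the faces into these components and the singletons $\{w\}$, $w\in W$. An edge between two different parts is a side of a face in $W$, so there are at most $3|W|$ such edges, and the boundary sizes of the parts sum to at most $6|W|+1\le C_2k/\sqrt r$, with an absolute constant $C_2$. The sizes of the parts sum to $k$, so some part $P$ has $|\partial P|\le C_2|P|/\sqrt r$. Since $|P|\le|P|^\theta r^{1-\theta}$ and $r\ge(\log N)^3$,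
$$|\partial P|\log N\le C_2|P|^\theta r^{-2/5}\log N\le C_2|P|^\theta(\log N)^{-1/5}<\delta|P|^\theta$$
for large $n$ (the exponent of $\log N$ is $1-3(\theta-\frac12)$, negative because $\theta>\frac56$). As $\frac12\log N+15K\ell_*^3\le\log N$, the right side in Lemma~\ref{lem:key} is negative.

Hence for large $n$ the group is nontrivial on $\mathcal E$, and $\limsup_nh(n,cn^{-3/2})\le1-\liminf_n\mathbb P(\mathcal E)<1$ by Lemma~\ref{lem:event}.
\end{proof}

\section{The value of $\gamma$}\label{sec:value}

By (M2), $\tau_{2m}$ is the number of rooted \emph{loopless} cubic maps with $2m$ vertices. So $\gamma^{-2}$ is the radius of convergence $z_0$ of $\Lambda(z)=\sum_{m\ge1}\tau_{2m}z^m$. The number of all rooted cubic maps with $2m$ vertices is \cite{MNS}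
$$\alpha_m=\frac{2^{2m+1}(3m)!!}{(m+2)!\,m!!}.$$
From $m!!\,(m-1)!!=m!$ and $(m-1)!!\le m!!\le m\,(m-1)!!$ we get $\log m!!=\frac12\log m!+O(\log m)$, and Stirling's formula gives $\log\alpha_m=m\log(4\cdot3^{3/2})+O(\log m)$, that is, $\alpha_m^{1/m}\to12\sqrt3$.

To relate the two counts, remove loops from a cubic map. Deleting a vertex with a loop leaves a vertex of degree $2$; suppressing it may create a new loop, and so on. The parts that disappear in this process are trees of cycles hanging on bridges, and we remove them all at once.

\subsection{Cactus pieces}

Call a graph \emph{cactoid} if each edge lies on at most one cycle (a loop and a pair of parallel edges are cycles). A \emph{cactus} is a cactoid cubic map. At a vertex of degree $3$ in a cactoid graph the number of half-edges on cycles is $0$ or $2$, since two different cycles through the vertex would share an edge. An edge on no cycle is a bridge.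

\begin{lemma}\label{lem:loop}
A finite connected cactoid graph with at least one edge, all of whose vertices have degree $3$ except at most one of degree $2$, has a loop.
\end{lemma}

\begin{proof}
Suppose there is no loop. Take a longest path $w_0,\dots,w_t$ starting at the exceptional vertex (at any vertex, if there is none). Then $t\ge1$, and $w_t$ has degree $3$. Its two edges other than the last edge of the path lead to vertices of the path other than $w_t$. Together with the path they form two different cycles through the last edge, a contradiction.
\end{proof}

For a bridge $e$ of a cubic map $G$ and one end of $e$, the \emph{branch} is the component of $G-e$ containing that end, and $e$ is its \emph{stem}. A \emph{piece} is a cactoid branch, considered as a planar object hanging on its stem. Let $F(s)$ be the generating function of pieces, with $s$ marking vertices. At the end vertex of the stem, the other two half-edges belong either to two bridges, each the stem of a piece, or to one cycle; in the second case each other vertex of the cycle carries a piece on one of the two sides of the cycle. So $F=sF^2+\frac s{1-2sF}$. A piece has an odd number of vertices, so $y=sF$ is a power series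 in $v=s^2$ with nonnegative coefficients, and $y=y^2+\frac v{1-2y}$, that is,
\begin{equation}\label{eq:y}
v=\zeta(y),\qquad\zeta(y)=y(1-y)(1-2y).
\end{equation}

\begin{lemma}\label{lem:y}
The series $y(v)$ converges for $|v|<\frac1{6\sqrt3}$, and there $|y(v)|<\frac{3-\sqrt3}6<\frac12$. The number of rooted cacti with $2m$ vertices is $O\big((6\sqrt3+o(1))^m\big)$.
\end{lemma}

\begin{proof}
We have $\zeta'(y)=1-6y+6y^2>0$ on $[0,y_1)$ with $y_1=\frac{3-\sqrt3}6$, and $\zeta(y_1)=\frac1{6\sqrt3}$. So the inverse $\zeta^{-1}\colon[0,\frac1{6\sqrt3})\to[0,y_1)$ is analytic at each point, and its Taylor series at $0$ is $y(v)$, the unique formal solution of \eqref{eq:y} without constant term. Pringsheim's theorem states that a power series with nonnegative coefficients and radius of convergence $v_*\in(0,\infty)$ has no analytic continuation to a neighborhood of the point $v_*$. If the radius $v_*$ of $y$ were less than $\frac1{6\sqrt3}$, then $y=\zeta^{-1}$ on $[0,v_*)$, and $\zeta^{-1}$ would be such a continuation. So $v_*\ge\frac1{6\sqrt3}$, and $|y(v)|\le y(|v|)=\zeta^{-1}(|v|)<y_1$.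

A cactus has a bridge at every vertex. A cactus with a marked directed bridge is an ordered pair of pieces, with generating function $F^2=y^2/v$. By (M1), the number of rooted cacti with $2m$ vertices is at most the number of cacti with a root and a marked directed bridge, which is $6m\,[v^m](y^2/v)$, and $y^2/v$ has radius of convergence at least $\frac1{6\sqrt3}$.
\end{proof}

\subsection{The core}

Given a cubic map $\mathsf K$, \emph{decorate} it by placing on each edge a finite sequence of new vertices, each carrying a piece on one of the two sides of the edge.

\begin{lemma}\label{lem:core}
Every cubic map $G$ that is not a cactus is obtained by decorating a loopless cubic map $\operatorname{core}(G)$, canonically determined by $G$. Conversely, if $G$ is obtained by decorating a loopless cubic map $\mathsf K$, then $G$ is not a cactus, $\operatorname{core}(G)=\mathsf K$, and the placed pieces are the maximal cactoid branches of $G$.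
\end{lemma}

\begin{proof}
Let $G$ be a cubic map that is not a cactus, and identify branches with their vertex sets. Two branches $C_1,C_2$ with stems $e_1,e_2$ are nested, disjoint, or have union $V(G)$: if $e_1\ne e_2$, the side of $e_1$ not containing $e_2$ is connected in $G-e_2$, so it lies in $C_2$ or in its complement, and the four possibilities give these alternatives; if $e_1=e_2$, they are equal or complementary. If $C_1,C_2$ are cactoid, their union is not $V(G)$. For otherwise, since cycles use no bridge, two cycles sharing an edge lie both in $C_1$ or both in $V(G)\setminus C_1\subseteq C_2$, so they coincide and $G$ is cactoid. Hence the maximal cactoid branches $C_1,C_2,\dots$ are pairwise disjoint. Let $W=V(G)\setminus\bigcup C_i$ and let $G'$ be the subgraph induced on $W$.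

\emph{$G'$ is nonempty and connected.} The outer end of the stem of $C_i$ lies in $W$: if it lay in $C_j$, this edge would be the stem of $C_j$ too, and $C_i\cup C_j=V(G)$. So $W\ne\emptyset$ (if there are no $C_i$, then $W=V(G)$). A path between vertices of $W$ cannot enter $C_i$, as it would use the stem twice.

\emph{Degrees in $G'$ are $2$ or $3$.} The degree of $w\in W$ in $G'$ is $3$ minus the number of stems of the $C_i$ at $w$. If there were exactly two stems, the third edge would be a bridge, and $w$ with the two branches would be a cactoid branch containing $w\in W$. If there were three, $G$ would be cactoid.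

\emph{Not all degrees in $G'$ are $2$.} Otherwise $G'$ is a cycle, every cycle of $G$ is $G'$ or lies in some $C_i$, and $G$ is cactoid.

So suppressing the vertices of degree $2$ in $G'$ gives a cubic map $\operatorname{core}(G)$, and $G$ is a decoration of it by the pieces $C_i$. A loop of the core at $w$ would come from a cycle of $G'$ through $w$ whose other vertices have degree $2$ in $G'$. Then the third edge at $w$ would be a bridge of $G$, and the cycle with the $C_i$ attached to it would be a cactoid branch containing $w\in W$. So the core is loopless.

Conversely, let $G$ be a decoration of a loopless cubic map $\mathsf K$, and let $\mathsf K'\subseteq G$ be the subdivided $\mathsf K$. Subgraphs of cactoid graphs are cactoid, and subdividing edges does not affect the property. By Lemma~\ref{lem:loop}, $\mathsf K$ is not cactoid, so $G$ is not a cactus. Suppose a cactoid branch $C$ with stem $e$ meets $\mathsf K'$. If $e$ is not an edge of $\mathsf K'$, then $C$ contains the connected graph $\mathsf K'$, so $\mathsf K$ is cactoid, which is false. If $e$ is part of a subdivided edge $\bar e$ of $\mathsf K$, then $\bar e$ is a bridge of $\mathsf K$, and $C$ contains a subdivision of a component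 $\mathsf K_1$ of $\mathsf K-\bar e$. Then $\mathsf K_1$ is cactoid with one vertex of degree $2$ and all others of degree $3$, so it has a loop by Lemma~\ref{lem:loop}, which is false. Hence every cactoid branch avoids $\mathsf K'$ and, being connected, lies in one placed piece. The placed pieces are cactoid branches, so they are exactly the maximal ones, $G'=\mathsf K'$ and $\operatorname{core}(G)=\mathsf K$.
\end{proof}

By Lemma~\ref{lem:core} and (M1), pairs consisting of a non-cactus $G$ and a directed edge of its core correspond bijectively to decorated rooted loopless cubic maps. A placed vertex with its side and its piece has weight $2sF=2y$, so each core edge contributes the factor $\frac1{1-2y}$, and a core with $2m$ vertices has $3m$ edges. With $v$ marking half the number of vertices of $G$, these pairs have generating function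
$$\Lambda(\psi(v)),\qquad\psi(v)=\frac v{(1-2y)^3}=\frac{y(1-y)}{(1-2y)^2},$$
where the last equality is \eqref{eq:y}. For example, the smallest piece is a vertex with a loop, so $y=v+\cdots$ and $\psi=v+6v^2+\cdots$; the coefficient $6$ counts the ways to place this piece on one of the three edges and two sides of the rooted map with two vertices joined by three edges.

\subsection{The radius of convergence}

\begin{proof}[Proof of Theorem~\ref{thm:main}(d)]
A directed core edge is determined by the first dart of its subdivision in $G$. So the directed core edges form an invariant set of at least $2$ among the $6M'$ darts of a non-cactus with $2M'$ vertices, and by (M1)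
$$\frac2{6M'}\big(\alpha_{M'}-\#\{\text{rooted cacti with }2M'\text{ vertices}\}\big)\le[v^{M'}]\Lambda(\psi(v))\le\alpha_{M'} .$$
By Lemma~\ref{lem:y} and $\alpha_m^{1/m}\to12\sqrt3$, the series $\Lambda\circ\psi$ has radius of convergence exactly $v_0=\frac1{12\sqrt3}<\frac1{6\sqrt3}$.

All series have nonnegative coefficients, so sums may be rearranged at positive arguments. By Lemma~\ref{lem:y}, $\psi$ converges on $[0,\frac1{6\sqrt3})$ and is continuous and increasing there. For $0<v<v_0$ we have $\Lambda(\psi(v))<\infty$, so $z_0\ge\psi(v)$, and $z_0\ge\psi(v_0)$ by continuity. If $z_0>\psi(v_0)$, then $\psi(v_1)<z_0$ for some $v_1\in(v_0,\frac1{6\sqrt3})$; expanding the convergent sum $\sum_m\tau_{2m}\psi(v_1)^m$ shows that $\Lambda\circ\psi$ converges at $v_1>v_0$, a contradiction. So $\gamma^{-2}=z_0=\psi(v_0)$.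

Put $t=1-2y(v_0)$. By Lemma~\ref{lem:y}, $t\in(\frac1{\sqrt3},1)$. Since $y(1-y)=\frac{1-t^2}4$ at $v_0$, equation \eqref{eq:y} reads $\frac{t(1-t^2)}4=\frac1{12\sqrt3}$. With $t=\sigma/\sqrt3$ this becomes
$$\sigma^3-3\sigma+1=0,\qquad\sigma\in(1,\sqrt3).$$
The cubic is increasing on this interval, so it has at most one root there. Let $q=\cos(2\pi/9)$. Then $4q^3-3q=\cos(2\pi/3)=-\frac12$, so $(2q)^3-3(2q)+1=0$, and $2q\in(1,\sqrt3)$ because $\frac\pi6<\frac{2\pi}9<\frac\pi3$. Hence $\sigma=2q$, $t^2=4q^2/3$, and, using $q(3-4q^2)=\frac12$,
$$\psi(v_0)=\frac{1-t^2}{4t^2}=\frac{3-4q^2}{16q^2}=\frac1{32q^3}.$$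
Therefore $\gamma^2=32\cos^3(2\pi/9)\approx14.385$, $\gamma=4\sqrt2\,q^{3/2}$, and
$$c^*=\frac1{12\sqrt2\,\gamma}=\frac1{96\cos^{3/2}(2\pi/9)}\approx0.01554 .$$
\end{proof}

\begin{thebibliography}{9}

\bibitem{AFL} Antoniuk, Friedgut, \L uczak, 2014.

\bibitem{LT} Lipton, Tarjan, \emph{Applications of a planar separator theorem}, SIAM J. Comput. 9 (1980).

\bibitem{MNS} Mullin, Nemeth, Schellenberg, \emph{The enumeration of almost cubic maps}, 1970.

\bibitem{STF} \emph{Sharp threshold functions}, \texttt{http://ssdnm.mimuw.edu.pl/pliki/prace-studentow/st/pliki/sylwia-antoniuk-d.pdf}

\end{thebibliography}
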